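\title{Invariable generation of finite groups whose Sylow subgroups have few generators}

\begin{abstract}
A subset of a group $G$ invariably generates $G$ if it still generates $G$ after each of its elements is replaced by an arbitrary conjugate. We prove that a finite group all of whose Sylow subgroups can be generated by $d$ elements is invariably generated by $f(d)=O(d^6\log 2d)$ elements, and that $f(d)$ cannot be taken smaller than $2d$. The main step is structural: in such a group the Fitting height of the solvable radical is bounded in terms of $d$. We deduce this from a bound on the Fitting height of a solvable irreducible linear group of order prime to the characteristic $s$ that is normalized by an $s$-group with few fixed vectors.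
\end{abstract}

\section{Introduction}\label{sec:intro}

Write $x^g=g^{-1}xg$. Following Kantor, Lubotzky and Shalev, a subset $\Sigma$ of a group $G$ \emph{invariably generates} $G$ if $G=\langle x^{g(x)} : x\in\Sigma\rangle$ for every choice of elements $g(x)\in G$, $x\in\Sigma$. For a finite group $G$ this says that no maximal subgroup meets the conjugacy class of every element of $\Sigma$. The conjugates of a proper subgroup $M$ contain at most $1+|G:M|(|M|-1)<|G|$ elements, so $M$ misses some class, and a set of representatives of the conjugacy classes invariably generates $G$. Let $d_I(G)$ be the least size of an invariable generating set, and let $d(G)\le d_I(G)$ be the least size of a generating set. If $G$ is nilpotent, every maximal subgroup is a union of classes, so $d_I(G)=d(G)$. In general the two notions differ: two distinct transpositions generate $S_3$, but they can be conjugated to the same transposition; a transposition and a $3$-cycle generate $S_3$ invariably.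

Say that a finite group \emph{has $d$-generated Sylow subgroups} if each of its Sylow subgroups can be generated by $d$ elements. Such a group can be generated by $d+1$ elements (Guralnick; Lucchini, 1989). It is also known that $d_I(G)\le 2d^2+\frac{13}{4}d-2$ if $G$ has rank $d$, that is, if every subgroup of $G$ can be generated by $d$ elements. The following question, posed in \cite{DLM}, combines the hypothesis of the first result with the conclusion of the second.
\begin{quote}
\emph{Is there a function $f\colon\mathbb N\to\mathbb N$ such that $d_I(G)\le f(d)$ for every finite group $G$ with $d$-generated Sylow subgroups?}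
\end{quote}
The hypothesis gives no bound on the rank: the $2$-group $C_2\wr C_{2^k}$ is generated by two elements, while its base group needs $2^k$. The same example shows that the hypothesis does not pass to normal subgroups. It does pass to quotients, because the Sylow subgroups of $G/N$ are images of Sylow subgroups of $G$. The answer to the question is yes.

\begin{theorem}\label{thm:main}
There is a function $f\colon\mathbb N\to\mathbb N$ such that $d_I(G)\le f(d)$ for every finite group $G$ with $d$-generated Sylow subgroups. One can take $f(d)=O(d^6\log 2d)$.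
\end{theorem}

The \emph{Fitting height} $h(X)$ of a finite solvable group $X$ is the least length of a normal series of $X$ with nilpotent factors, and $\operatorname{Rad}(G)$ is the largest solvable normal subgroup of $G$. The main step is the following.

\begin{theorem}\label{thm:fitting}
There is a function $\eta\colon\mathbb N\to\mathbb N$ such that $h(\operatorname{Rad}(G))\le\eta(d)$ for every finite group $G$ with $d$-generated Sylow subgroups.
\end{theorem}

Let $f_{\mathrm{opt}}(d)$ be the largest value of $d_I(G)$ among finite groups $G$ with $d$-generated Sylow subgroups.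

\begin{theorem}\label{thm:complements}
\begin{enumerate}
\item[(1)] For every $d\ge1$ there is a metabelian group $G$ with $d$-generated Sylow subgroups and $d_I(G)\ge 2d$. So $2d\le f_{\mathrm{opt}}(d)=O(d^6\log 2d)$; and $f_{\mathrm{opt}}(1)=2$.
\item[(2)] A profinite group all of whose Sylow pro-$p$ subgroups are topologically generated by $d$ elements is topologically invariably generated by $f(d)$ elements.
\item[(3)] There is no converse: $d_I(A_n)\le2$ for $n\ge5$, while the minimal number of generators of the Sylow $2$-subgroups of $A_n$ is unbounded.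
\end{enumerate}
\end{theorem}

\subsection*{Why the Fitting height matters}
Theorem~\ref{thm:main} follows from Theorem~\ref{thm:fitting} by paying separately for each layer of a normal series: a nilpotent layer costs at most $d$ generators, a nonabelian chief factor costs at most $2$, and there are at most $d$ nonabelian chief factors (Section~\ref{sec:lifting}). The groups in Theorem~\ref{thm:complements}(1) have two nilpotent layers and both cost the full $d$, although $d+1$ elements generate the group. One would therefore look for a counterexample among solvable groups of large Fitting height.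

Try to build such a tower step by step, replacing a group $H$ by $U\rtimes H$, where $U$ is a faithful $\mathbb F_sH$-module and $s$ is a prime. A Sylow $s$-subgroup of the new group is $U\rtimes S$ with $S$ Sylow in $H$. Its homomorphisms to $\mathbb F_s$ are the maps $ux\mapsto f(u)+\chi(x)$ with $f$ an $S$-invariant linear functional on $U$ and $\chi\in\operatorname{Hom}(S,\mathbb F_s)$, so
\[
d(U\rtimes S)=\dim (U^*)^S+d(S).
\]
If $s$ is a new prime, then $S=1$, so $\dim U\le d$ and $H$ is trapped in $\operatorname{GL}_d(s)$. If $s$ already divides $|H|$, then $U$ may be large, but $(U^*)^S\ne0$, so each reuse of $s$ spends a generator. Theorem~\ref{thm:fitting} says that these two kinds of step cannot be combined into an arbitrarily tall tower.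

\begin{example}\label{ex:agl}
Let $G=\operatorname{AGL}_2(3)=U\rtimes \operatorname{GL}_2(3)$ with $U=\mathbb F_3^2$. In the series
\[
G\;>\;U\rtimes\operatorname{SL}_2(3)\;>\;U\rtimes Q_8\;>\;U\;>\;1,
\]
with factors $C_2$, $C_3$, $Q_8$, $C_3^2$, each term is the smallest normal subgroup of the previous one with nilpotent quotient: $[U,Q_8]=U$ because $-1\in Q_8$, an element of order $3$ permutes the three involutions of $Q_8/\{\pm1\}$ transitively, and $\operatorname{GL}_2(3)/Q_8\cong S_3$. So $h(G)=4$. A Sylow $2$-subgroup has order $16$ and is generated by a generator of $\mathbb F_9^*$ and the Frobenius map of $\mathbb F_9=\mathbb F_3^2$. A Sylow $3$-subgroup is $P=U\rtimes\langle u\rangle$ with $u$ unipotent of order $3$, and $\dim(U^*)^{u}=1$, so $d(P)=2$. The two generators of $P$ can be read off from the series. The layer $C_3$ gives a homomorphism $P\to\mathbb F_3$ that vanishes on $U$; the layer $U$ gives the homomorphism $vu^i\mapsto f(v)$, with $0\neq f\in (U^*)^u$, that does not. Between these two $3$-layers sits the $3'$-group $Q_8$; it acts faithfully on $U^*$ and is normalized by $P$, which fixes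 only a line in $U^*$.
\end{example}

The proof of Theorem~\ref{thm:fitting} follows this example. Each prime $s$ occupies at most $d$ levels of the tower; what lies between two consecutive levels of $s$ is an $s'$-group acting faithfully on a module in characteristic $s$ on which a Sylow $s$-subgroup has a fixed space of dimension at most $d$ (Section~\ref{sec:heights}); and such an $s'$-group has bounded Fitting height (Theorem~\ref{thm:module}). The last statement is the hardest. We prove it in Section~\ref{sec:module} by turning the bound on fixed vectors into a bound on numbers of orbits, and groups with few orbits are treated in Section~\ref{sec:orbits}. Theorem~\ref{thm:complements} is proved in Section~\ref{sec:complements}.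

\section{Conventions and background}\label{sec:background}

Groups are finite unless stated otherwise, modules are finite-dimensional left modules, and a group acts on its normal sections by $g\cdot x=gxg^{-1}$. We write $[x,y]=x^{-1}x^y$. The case $d=0$ is trivial, so $d\ge1$ throughout.

\subsection*{Fitting height}
For a solvable group $X$ put $X^{[0]}=X$ and let $X^{[j+1]}=\gamma_\infty(X^{[j]})$ be the nilpotent residual of $X^{[j]}$, the last term of its lower central series. The subgroups $X^{[j]}$ are characteristic, and $h(X)$ is the least $j$ with $X^{[j]}=1$. For $L\trianglelefteq X$: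
\begin{enumerate}
\item[(H1)] $(X/L)^{[j]}=X^{[j]}L/L$, so $X^{[j]}\le L$ if and only if $h(X/L)\le j$; and $h$ does not increase on passing to subgroups and quotients;
\item[(H2)] a subgroup of $X_1\times\dots\times X_n$ has height at most $\max_i h(X_i)$; in particular $h(X/\bigcap_iL_i)\le\max_i h(X/L_i)$ for normal subgroups $L_i$;
\item[(H3)] $h(X)\le h(L)+h(X/L)$;
\item[(H4)] $h(X)$ is at most the derived length of $X$, and $h(X)\le\log_2|X|$.
\end{enumerate}
The Fitting subgroup $F(X)$ is the largest nilpotent normal subgroup; it is the direct product of the subgroups $O_p(X)$, and $C_X(F(X))\le F(X)$ when $X$ is solvable. As usual $O_{s'}(X)$ is the largest normal subgroup of order prime to $s$, and $O_{s',s}(X)/O_{s'}(X)=O_s(X/O_{s'}(X))$.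

\subsection*{Standard facts}
\begin{enumerate}
\item[(S1)] \emph{Frattini subgroup.} $\Phi(G)$ is the intersection of the maximal subgroups, and $G=\Phi(G)H$ implies $G=H$. If $N\trianglelefteq G$ then $\Phi(N)\le\Phi(G)$; if $N$ is nilpotent then $N/\Phi(N)$ is abelian. For a $p$-group $P$, $d(P)=\dim\operatorname{Hom}(P,\mathbb F_p)$ is the rank of $P/\Phi(P)$, and epimorphisms map $\Phi(P)$ onto the Frattini subgroup of the image.
\item[(S2)] \emph{Fixed points of $s$-groups.} An $s$-group fixes a point of every set of size prime to $s$, and a nonzero vector of every nonzero module in characteristic $s$.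
\item[(S3)] \emph{Coprime action.} An automorphism $b$ of a group $N$, of order prime to $|N|$, that acts trivially on the factors of a $b$-invariant subnormal series of $N$ is trivial.
\item[(S4)] \emph{Schur--Zassenhaus.} A solvable normal subgroup whose order is prime to its index has a complement, and all complements are conjugate.
\item[(S5)] \emph{Clifford.} Let $V$ be an irreducible $kG$-module over a field $k$, and $N\trianglelefteq G$. Then $V|_N$ is semisimple, $G$ permutes the homogeneous components of $V|_N$ transitively, and the stabilizer of a component acts irreducibly on it. If $V$ is faithful and $k$ has characteristic $p$, then $O_p(G)=1$, since $C_V(O_p(G))$ is a nonzero submodule by (S2). If $V$ is faithful then $Z(G)$ is cyclic, since it generates a subfield of the division ring $\operatorname{End}_G(V)$.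
\item[(S6)] \emph{Brauer characters.} Let $K=\overline{\mathbb F}_s$, fix an embedding $K^*\to\mathbb C^*$, and let $X$ be an $s'$-group. The Brauer character $\beta$ of a $KX$-module is given by $\beta(x)=$ the sum of the images in $\mathbb C^*$ of the eigenvalues of $x$. The Brauer characters of the irreducible $KX$-modules are the ordinary irreducible characters of $X$. So $\beta$ determines the module, and multiplicities are computed by the usual inner product.
\item[(S7)] \emph{Primitive solvable groups.} A solvable primitive permutation group has a unique minimal normal subgroup $W$; it is elementary abelian and regular, it is complemented by a point stabilizer $G_0$, and the action of $G_0$ on the points is equivalent to its (faithful) conjugation action on $W$.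
\item[(S8)] \emph{Cohomology.} For an abelian group $A$ with trivial action of $\Gamma$, the group $H^2(\Gamma,A)$ is annihilated by $|\Gamma|$. So it vanishes if $a\mapsto a^{|\Gamma|}$ is a bijection of $A$.
\item[(S9)] \emph{Three subgroups lemma.} If $[A,B,C]=[B,C,A]=1$ then $[C,A,B]=1$.
\end{enumerate}

\subsection*{Cited theorems}
\begin{enumerate}
\item[(T1)] (Tate; see \cite[IV.4.7]{Hup}.) If $N\trianglelefteq G$, $P$ is a Sylow $p$-subgroup of $G$ and $P\cap N\le\Phi(P)$, then $N$ is $p$-nilpotent, that is, $N/O_{p'}(N)$ is a $p$-group.
\item[(T2)] (Feit--Thompson.) Nonabelian simple groups have even order.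
\item[(T3)] (\cite{KLS}, \cite{GM}.) Every nonabelian simple group is invariably generated by two elements.
\item[(T4)] (Zassenhaus.) There is a constant $\zeta$ such that every solvable linear group of degree at most $10$, over any field, has derived length at most $\zeta$.
\end{enumerate}

\section{From Fitting height to invariable generation}\label{sec:lifting}

The hypothesis on Sylow subgroups enters the solvable part of the proof through a single device, which produces homomorphisms $P\to\mathbb F_s$ like the map $vu^i\mapsto f(v)$ of Example~\ref{ex:agl}. A \emph{derivation} from $G$ to a $G$-module $U$ is a map $\delta\colon G\to U$ with $\delta(xy)=\delta(x)+x\delta(y)$.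

\begin{lemma}\label{lem:derivation}
Let $s$ be a prime, $U$ an $\mathbb F_sG$-module, $\delta\colon G\to U$ a derivation, and $P$ a Sylow $s$-subgroup of $G$.
\begin{enumerate}
\item[(a)] If $f\in(U^*)^P$, then $f\circ\delta|_P$ is a homomorphism $P\to\mathbb F_s$.
\item[(b)] If $L\trianglelefteq G$ acts trivially on $U$ and $\delta(L)=U$, then $\delta(P\cap L)=U$ and $\dim(U^*)^P\le d(P)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $x,y\in P$ we have $f(\delta(xy))=f(\delta(x))+f(x\delta(y))=f(\delta(x))+f(\delta(y))$.

(b) The restriction $\delta|_L$ is a homomorphism onto the $s$-group $U$, so it maps the Sylow $s$-subgroup $P\cap L$ of $L$ onto $U$. Hence the linear map $f\mapsto f\circ\delta|_P$ from $(U^*)^P$ to $\operatorname{Hom}(P,\mathbb F_s)$ is injective, and the target has dimension $d(P)$.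
\end{proof}

Derivations as in (b) come from maximal subgroups.

\begin{lemma}\label{lem:maximal}
Let $N\trianglelefteq G$ be nilpotent and let $M$ be a maximal subgroup of $G$ not containing $N$. Then $N\cap M\trianglelefteq G$, the quotient $V_M=N/(N\cap M)$ is an irreducible $\mathbb F_sG$-module for some prime $s$, the group $N$ acts trivially on $V_M$, and $\delta_M(nm)=n(N\cap M)$, for $n\in N$ and $m\in M$, defines a derivation $G\to V_M$ that extends the projection $N\to V_M$.
\end{lemma}

\begin{proof}
We have $G=NM$. By (S1), $[N,N]\le\Phi(N)\le\Phi(G)\le M$, so $N\cap M$ is normal in $N$ with abelian quotient; it is also normal in $M$, hence in $G$. If $L\trianglelefteq G$ and $N\cap M<L\le N$, then $L\not\le M$, so $G=LM$ and $N=L(N\cap M)=L$. Thus $V_M$ is an abelian chief factor, centralized by $N$. If $nm=n'm'$ then $n'^{-1}n=m'm^{-1}\in N\cap M$, so $\delta_M$ is well defined. Finally $(nm)(n'm')=n(mn'm^{-1})\,mm'$, and $m$ acts on $V_M$ as $nm$ does, so $\delta_M$ is a derivation.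
\end{proof}

A nilpotent normal subgroup $N$ may need many more than $d$ generators. But we do not have to generate $N$; we only have to avoid the subgroups $N\cap M$, which are normal in $G$. One element can deal with all isomorphism types of modules $V_M$ at once, so what counts is the multiplicity of each type.

\begin{lemma}\label{lem:nilpotent}
Let $G$ have $d$-generated Sylow subgroups and let $N\trianglelefteq G$ be nilpotent. Then $d_I(G)\le d_I(G/N)+d$.
\end{lemma}

\begin{proof}
Let $\mathcal M$ be the set of maximal subgroups of $G$ not containing $N$, and let $D$ be the intersection of $N$ with all $M\in\mathcal M$. Then $\bar N=N/D$ embeds in $\prod_{M\in\mathcal M}V_M$, so $\bar N=\bigoplus_iV_i^{t_i}$ with $V_i$ pairwise nonisomorphic irreducible $G$-modules.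

\emph{The multiplicities satisfy $t_i\le d$.} Fix $i$, put $t=t_i$, and let $s$ be the characteristic of $V_i$. The component $V_i^{t}$ maps to $0$ in each $V_M\not\cong V_i$, so it embeds in the product of the $V_M\cong V_i$. Choose $M_1,M_2,\dots$ successively among these $M$ so that the common kernel of the maps $V_i^t\to V_{M_1},\dots,V_{M_j}$ decreases strictly with $j$. Each step lowers its composition length by one, so $V_i^t$ maps injectively, and by comparing orders bijectively, to $U=\prod_{j=1}^tV_{M_j}$. Hence the derivation $\delta=(\delta_{M_1},\dots,\delta_{M_t})\colon G\to U$ maps $N$ onto $U$. For a Sylow $s$-subgroup $P$, each $(V_{M_j}^*)^P$ is nonzero by (S2), so $t\le\dim(U^*)^P\le d$ by Lemma~\ref{lem:derivation}(b).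

\emph{The elements.} Fix $0\ne v_i\in V_i$ for each $i$. For $1\le j\le d$ choose $x_j\in N$ such that, for every $i$, the $V_i^{t_i}$-component of $x_jD$ has $v_i$ in coordinate $j$ and $0$ in the other coordinates (and is $0$ if $j>t_i$). Let $M\in\mathcal M$. Then $(N\cap M)/D$ is the kernel of a $G$-map from $\bar N$ onto some $V_i$. This map vanishes on the other components, and on $V_i^{t_i}$ it has the form $(w_1,\dots,w_{t_i})\mapsto\sum_j\rho_j(w_j)$ with $\rho_j\in\operatorname{End}_G(V_i)$. Some $\rho_j$ is nonzero, hence bijective, so $x_jD$ maps to $\rho_j(v_i)\neq0$ and $x_j\notin N\cap M$. As $N\cap M$ and $N$ are normal in $G$, no conjugate of $x_j$ lies in $M$.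

Now let $H$ be generated by arbitrary conjugates of $x_1,\dots,x_d$ and of lifts of an invariable generating set of $G/N$. Then $HN=G$. If $H\ne G$, a maximal subgroup $M\ge H$ does not contain $N$, so $M\in\mathcal M$; but $M$ contains a conjugate of every $x_j$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:nonabelian}
If $N$ is a nonabelian minimal normal subgroup of $G$, then $d_I(G)\le d_I(G/N)+2$.
\end{lemma}

\begin{proof}
Write $N=S_1\times\dots\times S_m$ with $S_i$ nonabelian simple; $G$ permutes the $S_i$ transitively. By (T3), $S_1$ is invariably generated by two elements $a,b$. Let $H$ be generated by arbitrary conjugates of $a$, $b$ and of lifts of an invariable generating set of $G/N$, so that $G=NH$. If $a^g\in H$, write $g=nh$ with $n\in N$, $h\in H$. Then $a^n\in H$, and $a^n=a^\sigma$, where $\sigma\in S_1$ is the first component of $n$. In the same way $b^\tau\in H$ for some $\tau\in S_1$, so $S_1=\langle a^\sigma,b^\tau\rangle\le H$. Since $N$ normalizes each $S_i$ and $G=NH$, the group $H$ permutes the $S_i$ transitively. So $N\le H$ and $H=G$.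
\end{proof}

\begin{lemma}\label{lem:count}
If a Sylow $2$-subgroup $P$ of $G$ can be generated by $d$ elements, then a chief series of $G$ has at most $d$ nonabelian factors.
\end{lemma}

\begin{proof}
As $L$ runs up the chief series, the subgroups $(P\cap L)\Phi(P)$ form an ascending chain in $P/\Phi(P)$, which has rank at most $d$. It suffices to show that the chain grows strictly at each nonabelian factor $N/L$. Otherwise $P\cap N\le(P\cap L)\Phi(P)$, and in $G/L$
\[
PL/L\cap N/L=(P\cap N)L/L\le\Phi(P)L/L=\Phi(PL/L).
\]
By (T1), $N/L$ is $2$-nilpotent, and so is each simple direct factor $S$ of $N/L$. As $S$ is not a $2$-group, $O_{2'}(S)\neq1$, so $S=O_{2'}(S)$ has odd order, contradicting (T2).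
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:fitting}]
Define a normal series $1\le L_0<N_0\le L_1<N_1\le\dots\le L_c=G$ as follows: $L_0=\operatorname{Rad}(G)$; if $L_i<G$, then $N_i/L_i$ is a minimal normal subgroup of $G/L_i$, and $L_{i+1}/N_i=\operatorname{Rad}(G/N_i)$. Since $\operatorname{Rad}(G/L_i)=1$, the chief factors $N_i/L_i$ are nonabelian, so $c\le d$ by Lemma~\ref{lem:count}. By Theorem~\ref{thm:fitting}, applied to $G$ and to the quotients $G/N_i$, each of the $c+1$ solvable layers $X$ has height at most $\eta(d)$, and the characteristic series $X^{[j]}$ refines it into at most $\eta(d)$ nilpotent layers. Apply Lemma~\ref{lem:nilpotent} or Lemma~\ref{lem:nonabelian} to each layer in the appropriate quotient of $G$. This gives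
\begin{equation}\label{eq:f}
d_I(G)\le f(d):=2d+d(d+1)\,\eta(d).
\end{equation}
The function $\eta$ found in Section~\ref{sec:heights} is $O(d^4\log 2d)$, so $f(d)=O(d^6\log 2d)$.
\end{proof}

\section{Heights of modules and the Fitting height of the radical}\label{sec:heights}

The hypothesis on $G$ need not hold in $\operatorname{Rad}(G)$, so we work with pairs. Let $R$ be a solvable normal subgroup of $G$. For a prime $s$ let $\mathcal U_s=\mathcal U_s(G,R)$ be the class of irreducible $\mathbb F_sG$-modules $U$ that admit a derivation $\delta\colon G\to U$ with $\delta(C_R(U))=U$. Put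
\[
\operatorname{ht}(U)=h(R/C_R(U)),\qquad H_s=\{\operatorname{ht}(U):U\in\mathcal U_s\}.
\]
A derivation $\delta$ is the same as an action $\varphi$ of $G$ on $U$ by affine maps, $\varphi(g)u=gu+\delta(g)$, and the condition $\delta(C_R(U))=U$ says that $\varphi(R)$ contains all translations. In Example~\ref{ex:agl}, with $R=G$, the epimorphisms onto $\operatorname{AGL}_2(3)$, $S_4=\operatorname{AGL}_2(2)$, $S_3=\operatorname{AGL}_1(3)$ and $C_2=\operatorname{AGL}_1(2)$ give modules of heights $h(\operatorname{GL}_2(3))=3$, $h(S_3)=2$, $h(C_2)=1$ and $0$; so $1,3\in H_3$ and $0,2\in H_2$.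

If $L\trianglelefteq G$ and $U$ is a $G/L$-module, then $C_{RL/L}(U)=C_R(U)L/L$. Hence \emph{inflation} gives $\mathcal U_s(G/L,RL/L)\subseteq\mathcal U_s(G,R)$, with the same heights.

\subsection*{The heights detect $h(R)$}

\begin{lemma}\label{lem:detect}
For each prime $s$, $\bigcap_{U\in\mathcal U_s}C_R(U)\le O_{s',s}(R)$, where the empty intersection is $R$. Hence $h(R)\le1+\max\bigcup_sH_s$, where $\max\varnothing=0$.
\end{lemma}

\begin{proof}
By inflation we may pass to $G/O_{s'}(R)$ and assume $O_{s'}(R)=1$. Let $T=O_s(R)$ and $C=\bigcap_{U\in\mathcal U_s}C_R(U)\trianglelefteq G$; we must show $C\le T$. By (S5), $T\le C$. If $M$ is a maximal subgroup of $G$ not containing $T$, then $T/(T\cap M)\in\mathcal U_s$ by Lemma~\ref{lem:maximal}, so $[T,C]\le T\cap M$. Therefore $C$ centralizes $T/\Phi_0$, where $\Phi_0=T\cap\Phi(G)$ is the intersection of $T$ with all maximal subgroups of $G$.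

Suppose $C>T$. Since $O_s(C/T)\le O_s(R/T)=1$ and $C/T$ is solvable, $L/T:=O_{s'}(C/T)\ne1$. By (S4), $L=TQ_1$ with $Q_1\neq 1$ an $s'$-group. As $Q_1$ centralizes $T/\Phi_0$, we get $L/\Phi_0=T/\Phi_0\times Q_1\Phi_0/\Phi_0$, so $Q_1\Phi_0/\Phi_0=O_{s'}(L/\Phi_0)$ and $Q_1\Phi_0\trianglelefteq G$. For $g\in G$, both $Q_1$ and $Q_1^g$ are complements of $\Phi_0$ in $Q_1\Phi_0$, so they are conjugate under $\Phi_0$ by (S4). Thus $G=\Phi_0N_G(Q_1)$, and $G=N_G(Q_1)$ by (S1). Then $1\ne Q_1\le O_{s'}(R)=1$, a contradiction.

For the second claim, $\bigcap_sO_{s',s}(R)$ is $s$-nilpotent for every $s$, hence nilpotent. So the intersection of all $C_R(U)$, $U\in\bigcup_s\mathcal U_s$, is nilpotent, and (H2) and (H3) apply.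
\end{proof}

This already settles $d=1$. If $P$ is a cyclic Sylow $s$-subgroup and $U\in\mathcal U_s$, then $U$ is a homomorphic image of $P\cap C_R(U)$ by Lemma~\ref{lem:derivation}(b), so $\dim U=1$, the group $R/C_R(U)\le\mathbb F_s^*$ is cyclic, and $h(R)\le2$. For $d\ge2$ the subgroup $P\cap C_R(U)$ may need many generators, and we lose control of $\dim U$. Two weaker constraints survive. To obtain the second we locate $U$ in the series $R^{[j]}$.

\begin{lemma}\label{lem:locate}
Let $U\in\mathcal U_s$ have height $k$ and let $\delta$ be a derivation with $\delta(C_R(U))=U$. Then $R^{[k]}\le C_R(U)$, $\delta(R^{[k]})=U$, and $\delta(R^{[j]})=0$ for all $j>k$.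
\end{lemma}

\begin{proof}
The first claim is (H1). Let $\varphi$ be the affine action defined by $\delta$, and identify $U$ with the group of translations, so that $U\le\varphi(R)$ and $\varphi(R)/U\cong R/C_R(U)$. Then $h(\varphi(R))\le k+1$, so $\varphi(R^{[j]})=\varphi(R)^{[j]}=1$, that is, $\delta(R^{[j]})=0$, for $j>k$. If $k=0$ then $R=C_R(U)$ and $\delta(R)=U$. Let $k\ge1$ and $X=\varphi(R^{[k-1]})\trianglelefteq\varphi(G)$. By (H1), $X$ does not centralize $U$, so $[U,X]$ is a nonzero submodule and $[U,X]=U$. Also $[U,X]\le X$, as $U$ normalizes $X$. So $U\le\gamma_1(X)$, and $U\le\gamma_i(X)$ implies $U=[U,X]\le\gamma_{i+1}(X)$. Hence $U\le\gamma_\infty(X)=\varphi(R^{[k]})$, which means that every $u\in U$ has the form $\delta(g)$ with $g\in R^{[k]}$.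
\end{proof}

\begin{lemma}\label{lem:constraints}
Let $G$ have $d$-generated Sylow subgroups and let $P$ be a Sylow $s$-subgroup.
\begin{enumerate}
\item[(a)] $\dim(U^*)^P\le d$ for every $U\in\mathcal U_s$.
\item[(b)] $|H_s|\le d$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is Lemma~\ref{lem:derivation}(b) with $L=C_R(U)$.

(b) Let $U_1,\dots,U_l\in\mathcal U_s$ have heights $k_1>\dots>k_l$ and derivations $\delta_i$. Choose $0\ne f_i\in(U_i^*)^P$ by (S2) and put $\alpha_i=f_i\circ\delta_i|_P\in\operatorname{Hom}(P,\mathbb F_s)$. Suppose $\sum a_i\alpha_i=0$ with not all $a_i$ zero, let $i_0$ be least with $a_{i_0}\ne0$, and restrict to $P\cap R^{[k_{i_0}]}$. By Lemma~\ref{lem:locate}, $\delta_i$ vanishes there for $i>i_0$, while $\delta_{i_0}$ maps this subgroup onto $U_{i_0}$ by Lemmas~\ref{lem:locate} and~\ref{lem:derivation}(b). So $\alpha_{i_0}$ is nonzero there, a contradiction. Hence $l\le d(P)\le d$.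
\end{proof}

In Example~\ref{ex:agl}, part (b) gives $H_3=\{1,3\}$ and $H_2=\{0,2\}$. Part (b) alone does not bound the heights, since there are infinitely many primes. We must bound the gaps between consecutive elements of $H_s$, and the first step is that $s$ does not occur in a gap.

\begin{lemma}\label{lem:gap}
If $1\le a\le b$ and $H_s\cap[a,b]=\varnothing$, then $R^{[a]}/R^{[b+1]}$ is an $s'$-group.
\end{lemma}

\begin{proof}
Let $\tilde G=G/R^{[b+1]}$ and $\tilde R=R/R^{[b+1]}$, and let $U\in\mathcal U_s(\tilde G,\tilde R)$ have height $k$. By Lemma~\ref{lem:locate}, $\tilde R^{[k]}\ne1$, so $k\le b$. By inflation $k\in H_s$, so $k\le a-1$ and $\tilde R^{[a-1]}$ centralizes $U$. Lemma~\ref{lem:detect} gives $\tilde R^{[a-1]}\le O_{s',s}(\tilde R)$. The image of $\tilde R^{[a-1]}$ modulo $O_{s'}(\tilde R)$ is then an $s$-group, so $\tilde R^{[a]}=\gamma_\infty(\tilde R^{[a-1]})\le O_{s'}(\tilde R)$.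
\end{proof}

\subsection*{Fixed vectors of $s$-groups}
The $s'$-group filling a gap acts on a module to which Lemma~\ref{lem:constraints}(a) applies. To exploit this we pass to irreducible constituents over $K=\overline{\mathbb F}_s$. If $S$ acts on a group $Y$, a $KY$-module $\theta$ is \emph{$S$-invariant} if for each $x\in S$ the representation $y\mapsto\theta(x\cdot y)$ is equivalent to $\theta$.

\begin{lemma}\label{lem:fixed}
Let $S$ be an $s$-group acting on a group $Y$.
\begin{enumerate}
\item[(a)] An $S$-invariant irreducible $KY$-module $\theta$ extends in exactly one way to a module for $Y\rtimes S$. We write $\theta^S$ for the space of $S$-fixed vectors in this extension.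
\item[(b)] Let $W$ be a $KS$-module and let $S$ permute the summands of a decomposition of $W$ into a direct sum of nonzero subspaces. Then $\dim W^S=\sum_X\dim X^{S_X}$, where $X$ runs over representatives of the orbits of summands and $S_X$ is the stabilizer of $X$. Each term is at least $1$, so there are at most $\dim W^S$ orbits.
\item[(c)] Let $W\ne0$ be a $K[Y\rtimes S]$-module such that $W|_Y$ is a direct sum of copies of an irreducible module $\theta$. Then $\theta$ is $S$-invariant and $\dim\theta^S\le\dim W^S$.
\end{enumerate}
\end{lemma}

\begin{proof}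
(a) For $x\in S$ there is $A_x\in\operatorname{GL}(\theta)$ with $A_x\theta(y)A_x^{-1}=\theta(x\cdot y)$ for all $y$, unique up to a scalar by Schur's lemma. So $A_xA_{x'}=c(x,x')A_{xx'}$ for a $2$-cocycle $c$ with values in $K^*$. The map $t\mapsto t^s$ is a bijection of $K^*$, so $c$ is a coboundary by (S8), and the $A_x$ can be rescaled to a homomorphism. Two such homomorphisms differ by a homomorphism $S\to K^*$, which is trivial as $K^*$ has no element of order $s$.

(b) Let $x_1,\dots,x_n$ represent the left cosets of $S_X$ in $S$. A fixed vector in $\bigoplus_ix_iX$ is determined by its component in $X$, which is fixed by $S_X$; conversely $\sum_ix_iv$ is fixed by $S$ for $v\in X^{S_X}$. Finally $X^{S_X}\ne0$ by (S2).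

(c) Twisting $W|_Y$ by $x\in S$ gives an isomorphic module, so $\theta$ is $S$-invariant. Extend $\theta$ as in (a). Then $S$ acts on $\operatorname{Hom}_Y(\theta,W)\neq0$ by $\psi\mapsto x\psi x^{-1}$, and fixes some $\psi\ne0$ by (S2). This $\psi$ is injective and commutes with $S$, so it embeds $\theta^S$ in $W^S$.
\end{proof}

\begin{theorem}\label{thm:module}
There is a function $B(d)=O(d^3\log 2d)$ with the following property. Let $s$ be a prime, $K=\overline{\mathbb F}_s$, $Y$ a solvable $s'$-group, $S$ an $s$-group acting on $Y$, and $\theta$ a faithful irreducible $S$-invariant $KY$-module with $\dim\theta^S\le d$. Then $h(Y)\le B(d)$.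
\end{theorem}

We may round $B(d)$ up to an integer. The proof occupies Sections~\ref{sec:orbits} and~\ref{sec:module}.

\begin{proof}[Proof of Theorem~\ref{thm:fitting}, assuming Theorem~\ref{thm:module}]
Let $R=\operatorname{Rad}(G)$ and $k=\max\bigcup_sH_s$. We prove $k\le d(B(d)+1)$; then Lemma~\ref{lem:detect} gives
\begin{equation}\label{eq:eta}
h(R)\le\eta(d):=1+d\,(B(d)+1)=O(d^4\log 2d).
\end{equation}
We may assume $k\ge1$. Choose $s$ with $k\in H_s$, let $k=k_1>\dots>k_l$ be the nonzero elements of $H_s$, and put $k_{l+1}=0$. By Lemma~\ref{lem:constraints}(b), $l\le d$, so it suffices to show $k_i-k_{i+1}\le B(d)+1$ for each $i$.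

Let $a=k_{i+1}+1\ge1$; we may assume $a\le k_i-1$. By Lemma~\ref{lem:gap} with $b=k_i-1$, the group $R^{[a]}/R^{[k_i]}$ has order prime to $s$. Take $U\in\mathcal U_s$ of height $k_i$ and let $Y$ be the image of $R^{[a]}$ in $G/C_G(U)$. Since $R^{[k_i]}\le C_R(U)$, $Y$ is a solvable normal $s'$-subgroup, and $Y\cong(R/C_R(U))^{[a]}$ has height $k_i-a$. Let $P$ be a Sylow $s$-subgroup of $G$; it acts on $Y$ by conjugation, and $W=U^*\otimes_{\mathbb F_s}K$ is a module for $Y\rtimes P$ with $\dim W^P=\dim(U^*)^P\le d$ by Lemma~\ref{lem:constraints}(a).

As $Y$ is an $s'$-group acting faithfully, $W|_Y$ is semisimple and the kernels of its irreducible constituents intersect trivially. By (H2), some constituent $\theta$, with kernel $L$, satisfies $h(Y/L)=h(Y)$. The group $P$ permutes the homogeneous components of $W|_Y$; let $W_\theta$ be the component of $\theta$ and $P_\theta$ its stabilizer. By parts (c) and (b) of Lemma~\ref{lem:fixed},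
\[
\dim\theta^{P_\theta}\le\dim W_\theta^{P_\theta}\le\dim W^P\le d.
\]
The kernel $L$ is $P_\theta$-invariant, so Theorem~\ref{thm:module} applies to $Y/L$, $P_\theta$ and $\theta$. It gives $k_i-a=h(Y/L)\le B(d)$, that is, $k_i-k_{i+1}\le B(d)+1$.
\end{proof}

\section{Solvable groups with few orbits}\label{sec:orbits}

In Theorem~\ref{thm:module} the dimension of $\theta$ can be far larger than $\dim\theta^S$.

\begin{example}\label{ex:fermat}
Let $s=2$, let $\Omega=\mathbb F_{257}$, and let $\theta$ have basis $(e_\omega)_{\omega\in\Omega}$ over $K$. Let $N\cong C_3^{257}$ be the group of diagonal matrices whose entries are cube roots of unity, let $Y=N\rtimes(\Omega,+)$, and let $S=\Omega^*$, a group of order $2^8$, permute the basis by multiplication. The lines $Ke_\omega$ afford distinct characters of $N$ and are permuted transitively by $Y$, so $\theta$ is irreducible for $Y$, of dimension $257$. But $\theta^S$ is spanned by $e_0$ and $\sum_{\omega\ne0}e_\omega$.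
\end{example}

Here $\dim\theta^S=2$ reflects the fact that $S$ has two orbits on $\Omega$. In this section we bound the Fitting height when the number of orbits is bounded, first for linear groups acting on vectors (Proposition~\ref{prop:lin}), then for permutation groups as in the example (Proposition~\ref{prop:perm}). We start with the structure of the Fitting subgroup in a primitive situation.

A $p$-group $T$ is \emph{of Heisenberg type} if $Z=Z(T)$ is cyclic and $E=T/Z$ is elementary abelian and nontrivial. Then $T$ has class $2$, so commutators are multiplicative in each variable, and $[x,y]^p=[x^p,y]=1$. Hence $(xZ,yZ)\mapsto[x,y]$ is an alternating bilinear form on $E$ with values in the subgroup $\Omega_1(Z)\cong\mathbb F_p$ of order $p$ of $Z$. It is nondegenerate because $Z$ is the center, so $|E|=p^{2m}$ with $m\ge1$. We call it the \emph{commutator form}.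

\begin{lemma}\label{lem:structure}
Let $C$ be a solvable group, $F=F(C)$, and $A\le Z(C)$ a cyclic subgroup containing every abelian characteristic subgroup of $F$. Let $F_p$ and $A_p$ be the Sylow $p$-subgroups of $F$ and $A$. Then $Z(F)=A$; for each $p$, either $F_p=A_p$ or $F_p$ is of Heisenberg type with center $A_p$; and $C_C(F/A)=F$.
\end{lemma}

\begin{proof}
As $A$ is central in $C$, $A\le Z(F)$; and $Z(F)\le A$ by hypothesis. So $Z(F)=A$ and $Z(F_p)=A_p$.

Suppose $F$ has class $c\ge3$. Then $[\gamma_{c-1}(F),\gamma_{c-1}(F)]\le\gamma_{2c-2}(F)=1$ as $2c-2\ge c+1$. So $\gamma_{c-1}(F)$ is abelian and characteristic, hence central, and $\gamma_c(F)=1$, a contradiction. Thus $F/A$ is abelian.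

Suppose $F_p/A_p$ has exponent $p^k$ with $k\ge2$. For $x,y\in F_p$ we have $[x^{p^{k-1}},y^{p^{k-1}}]=[x^{p^{2k-2}},y]=1$, since $2k-2\ge k$. So $\langle x^{p^{k-1}}:x\in F_p\rangle$ is abelian and characteristic in $F$, hence contained in $A_p$, contradicting the choice of $k$. Thus $F_p/A_p$ is elementary abelian.

Since $F/A$ is abelian, $F\le C_C(F/A)$. Let $x\in C_C(F/A)$. The map $y\mapsto[y,x]$ sends $F$ into the central subgroup $A$, so it is a homomorphism, and it is trivial on $A$. It therefore lies in $\operatorname{Hom}(F/A,A)=\prod_p\operatorname{Hom}(F_p/A_p,\Omega_1(A_p))$. By nondegeneracy of the commutator forms, every element of this group is $y\mapsto[y,w]$ for some $w\in F$. Then $y^x=y^w$ for all $y\in F$, so $xw^{-1}\in C_C(F)\le F$ and $x\in F$.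
\end{proof}

\begin{lemma}\label{lem:independent}
Let $k$ be a field, $M$ a $k$-space, and $T\le\operatorname{GL}_k(M)$ a finite group such that $[T,T]\le Z(T)$ and $Z(T)$ consists of scalars from $k^*$. Then representatives of the distinct cosets of $Z(T)$ in $T$ are linearly independent in $\operatorname{End}_k(M)$. In particular $|T:Z(T)|\le(\dim_kM)^2$.
\end{lemma}

\begin{proof}
Let $T$ act on $\operatorname{End}_k(M)$ by conjugation. Each $t\in T$ is a common eigenvector, since $t^u=t[t,u]$ with $[t,u]\in k^*$; its character is $u\mapsto[t,u]$. If $t$ and $t'$ have the same character, then $(t't^{-1})^u=t't^{-1}$ for all $u$, so $t'\in Z(T)t$. Thus distinct cosets give distinct characters, and eigenvectors with distinct characters are independent.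
\end{proof}

\begin{proposition}\label{prop:lin}
There is a nondecreasing function $B_{\mathrm{lin}}(d)=O(d\log 2d)$ such that $h(G_0)\le B_{\mathrm{lin}}(d)$ whenever $W\ne0$ is a finite vector space over a prime field $\mathbb F_r$ and $G_0\le\operatorname{GL}(W)$ is solvable with at most $d$ orbits on $W$.
\end{proposition}

\begin{proof}
\emph{Reduction to irreducible groups.} The kernel of $G_0$ on the factors of a composition series of $W$ is an $r$-group by (S3), and $G_0$ has at most $d$ orbits on each factor. By (H2) and (H3) we may assume that $W$ is irreducible, at the cost of adding $1$ to the bound.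

\emph{Reduction to primitive groups.} Let $W=W_1\oplus\dots\oplus W_t$ be a decomposition into nonzero subspaces permuted by $G_0$, with $t\ge1$ maximal; the permutation action is transitive by irreducibility. The number of nonzero components of a vector is constant on orbits and takes the values $0,\dots,t$, so $t+1\le d$. Let $X$ be the group induced on $W_1$ by its stabilizer. It is irreducible, since the translates of a proper invariant subspace of $W_1$ would span a proper submodule of $W$. It preserves no decomposition of $W_1$ into two or more summands, since translating one would contradict the maximality of $t$. If $gw=w'$ with $0\ne w,w'\in W_1$ then $gW_1=W_1$, so $X$ has at most $d$ orbits on $W_1$. The kernel of $G_0$ on $\{W_1,\dots,W_t\}$ embeds in a product of groups isomorphic to subgroups of $X$. Hence $h(G_0)\le\log_2(d!)+h(X)$ by (H2)--(H4).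

\emph{Structure of $X$.} By (S5), every normal subgroup of $X$ acts homogeneously on $W_1$. Let $A$ be maximal among the abelian normal subgroups of $X$. The commutative algebra $k=\mathbb F_r[A]\subseteq\operatorname{End}(W_1)$ acts faithfully on a simple $A$-submodule, so it is a field, of order $q=r^a$ say, and $A\le k^*$ is cyclic. The group $X$ acts on $k$ by conjugation with kernel $C=C_X(A)$, so $X/C$ is cyclic of order at most $a$. Let $F=F(C)$. If $X_0$ is abelian and characteristic in $F$, then $X_0A$ is abelian and normal in $X$, so $X_0\le A$. Thus Lemma~\ref{lem:structure} applies to $C$ and $A$. It shows that $|F/A|=e^2$ is a square and that $C/F$ embeds in $\operatorname{Aut}(F/A)$. A group of order $e^2$ is generated by at most $\log_2e^2$ elements, so $|C/F|\le(e^2)^{\log_2e^2}=e^{4\log_2e}$. By (H3) and (H4),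
\[
h(X)\le h(F)+h(C/F)+h(X/C)\le 2+4(\log_2e)^2 .
\]

\emph{Bounding $e$.} Suppose $e\ge2$. Lemma~\ref{lem:independent}, applied to $F\le\operatorname{GL}_k(W_1)$, gives $\dim_kW_1\ge e$. A prime $p$ dividing $e$ divides $|A|$, because $A_p=Z(F_p)\neq1$; so $q-1\ge2$. Also $a\le q$, and $|X|\le a\cdot e^{4\log_2e}\cdot e^2\cdot q$. Since orbits have size at most $|X|$,
\[
d\ge\frac{|W_1|}{|X|}\ge\frac{q^{e}}{a\,q\,e^{2+4\log_2e}}\ge\frac{3^{e-2}}{e^{2+4\log_2e}} .
\]
The right side is at least $2^e$ once $e$ exceeds an absolute constant $e_1\ge2$, so $e\le e_0(d):=\max\{e_1,\log_2d\}$. Hence $B_{\mathrm{lin}}(d)=3+\log_2(d!)+4(\log_2e_0(d))^2$ works.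
\end{proof}

\begin{proposition}\label{prop:perm}
There is a nondecreasing function $B_{\mathrm{perm}}(d)=O(d^2\log 2d)$ with the following property. Let $s$ be a prime, $Y$ a solvable $s'$-group, $S$ an $s$-group acting on $Y$, and let $Y\rtimes S$ act on a set $\Omega$ so that $Y$ is transitive and $S$ has at most $d$ orbits. Then the group induced by $Y$ on $\Omega$ has Fitting height at most $B_{\mathrm{perm}}(d)$.
\end{proposition}

\begin{proof}
We show by induction that $B_{\mathrm{perm}}(1)=0$, $B_{\mathrm{perm}}(d)=B_{\mathrm{perm}}(d-1)+1+B_{\mathrm{lin}}(d)$ works. Coprimeness is what drives the induction: it makes $S$ fix a block, and inside that block $S$ has fewer orbits.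

As $Y$ is transitive, $|\Omega|$ divides $|Y|$ and is prime to $s$. If $d=1$ then $|\Omega|$ is also a power of $s$, so $|\Omega|=1$. Let $d\ge2$ and $|\Omega|>1$. Choose a $YS$-invariant system of blocks $\mathfrak B$ with $|\mathfrak B|\ge2$ on which $YS$ is primitive (the blocks may be points). Again $Y$ is transitive on $\mathfrak B$, so $S$ fixes a block $\Delta$ by (S2). Then $S$ acts on the stabilizer $Y_\Delta$, which is transitive on $\Delta$, and $S$ has at most $d-1$ orbits on $\Delta$ because $\Delta\ne\Omega$. By induction, $Y_\Delta$ induces on $\Delta$ a group of height at most $B_{\mathrm{perm}}(d-1)$. The kernel of $Y$ on $\mathfrak B$ lies in $yY_\Delta y^{-1}$ for all $y\in Y$, so on each block $y\Delta$, and by (H2) on $\Omega$, it induces a group of height at most $B_{\mathrm{perm}}(d-1)$.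

The group induced by $YS$ on $\mathfrak B$ is solvable and primitive; write it as $W\rtimes G_0$ as in (S7), with $G_0$ the stabilizer of $\Delta$. The image $\bar Y$ of $Y$ is normal and nontrivial, so it contains $W$, and $\bar Y/W$ embeds in $G_0$. Since $G_0$ contains the image of $S$, it has at most $d$ orbits on $\mathfrak B$, hence on $W$. By Proposition~\ref{prop:lin}, $h(\bar Y)\le1+B_{\mathrm{lin}}(d)$, and (H3) completes the induction.
\end{proof}

\section{Modules with few fixed vectors}\label{sec:module}

Throughout this section $s$ is a prime and $K=\overline{\mathbb F}_s$. If $\theta$ splits on restriction to an $S$-invariant normal subgroup of $Y$, as in Example~\ref{ex:fermat}, then Lemma~\ref{lem:fixed}(b) bounds the number of $S$-orbits on the pieces, and induction applies. Otherwise $F(Y)$ is built from groups $T$ of Heisenberg type, and we must bound the height of the group $Q$ induced by $Y$ on $E=T/Z(T)$, knowing only that $\dim M^S\le d$ for the irreducible constituent $M$ of $\theta|_T$. There is nothing yet for $S$ to permute. We create a decomposition by choosing an $r$-subgroup $N\trianglelefteq Q$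 that has a simple structure and still records the height of $Q$, letting it act on $M$, and counting $S$-orbits on the homogeneous components. The three lemmas below describe $M$, show that $M|_N$ has many constituents, and choose $N$.

\subsection*{Modules for groups of Heisenberg type}

\begin{lemma}\label{lem:heis}
Let $p\ne s$ be a prime, let $T$ be a $p$-group of Heisenberg type with center $Z$ and $E=T/Z$ of order $p^{2m}$, and let $\lambda\colon Z\to K^*$ be faithful.
\begin{enumerate}
\item[(a)] There is exactly one irreducible $KT$-module $M$ on which $Z$ acts via $\lambda$. It has dimension $p^m$, and $\operatorname{End}_K(M)$ is the direct sum of the lines $Kt$, $tZ\in E$.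
\item[(b)] If a $p'$-group $\Gamma$ acts on $T$ centralizing $Z$, then $M$ extends to $T\rtimes\Gamma$. Two extensions differ by a linear character of $\Gamma$.
\item[(c)] Let $N$ be a group of order prime to $ps$ acting on $T$ and centralizing $Z$, and let $\beta$ be the Brauer character of $M|_N$ for some extension of $M$ to $T\rtimes N$. Then $|\beta(x)|^2=|C_E(x)|$ for all $x\in N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Any constituent $M$ of the module induced from $\lambda$ has central character $\lambda$. Such an $M$ is faithful, since a nontrivial normal subgroup of $T$ meets $Z$. Coset representatives of $Z$ in $T$ are independent in $\operatorname{End}_K(M)$ by Lemma~\ref{lem:independent}, and they span it because $M$ is irreducible and $K$ is algebraically closed. So $(\dim M)^2=p^{2m}$. Let $\chi$ be the Brauer character of $M$ and $\hat\lambda$ that of $\lambda$. For $t\in T\setminus Z$ there is $u$ with $z=[t,u]\ne1$, and $\chi(t)=\chi(t^u)=\chi(tz)=\hat\lambda(z)\chi(t)$ forces $\chi(t)=0$. So $\chi$ equals $p^m\hat\lambda$ on $Z$ and $0$ elsewhere, and $M$ is unique by (S6).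

(b) By uniqueness $M$ is $\Gamma$-invariant. For $g\in\Gamma$ choose $A_g\in\operatorname{GL}(M)$ with $A_gtA_g^{-1}=g\cdot t$ for $t\in T$, scaled so that $\det A_g=1$. Then $A_gA_h=c(g,h)A_{gh}$, and taking determinants gives $c(g,h)^{p^m}=1$. So $c$ is a $2$-cocycle with values in a $p$-group, hence a coboundary by (S8). The last claim is Schur's lemma.

(c) The group $\langle x\rangle$ acts on $\operatorname{End}_K(M)\cong M\otimes M^*$ with Brauer character $|\beta|^2$, and permutes the lines $Kt$ as it permutes $E$. Suppose $y\in\langle x\rangle$ fixes $tZ$, say $y\cdot t=tz$ with $z\in Z$. Then $y^i\cdot t=tz^i$, so the order of $z$ divides that of $y$, and $z=1$ by coprimeness. Thus the stabilizer of a line acts trivially on it, and $\operatorname{End}_K(M)$ is the permutation module of $\langle x\rangle$ on $E$. Its Brauer character at $x$ is the number of fixed points.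
\end{proof}

\begin{example}\label{ex:tensor}
Let $s\ge5$, $T_1=Q_8$, and let $N_1=\langle y\rangle\cong C_3$ act on $T_1$ as in $\operatorname{SL}_2(3)$. Then $\dim M_1=2$ and $C_{T_1/Z}(y)=1$, so $|\beta(y)|=1$ and the two eigenvalues of $y$ are distinct; let $v_0,v_1$ be eigenvectors. Let $T$ be the central product of $t$ copies of $T_1$, acting on $M=M_1^{\otimes t}$, and let an $s$-subgroup $S$ of the symmetric group $S_t$ permute the tensor factors. The homogeneous components of $M$ under $N_1^t$ are the lines spanned by $v_{g(1)}\otimes\dots\otimes v_{g(t)}$, $g\in\{0,1\}^t$. So $\dim M^S$ is the number of orbits of $S$ on $\{0,1\}^t$. The number of $1$'s in $g$ is an invariant of the orbit, so $\dim M^S\ge t+1$: few fixed vectors force few tensor factors.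
\end{example}

When $N$ is itself a large group of Heisenberg type, $M$ is so large compared with $|N|$ that the value $\beta(1)$ dominates inner products.

\begin{lemma}\label{lem:linear}
In the situation of Lemma~\ref{lem:heis}(c), suppose that $N$ is an $r$-group of Heisenberg type with $|N/Z(N)|=r^{2n}$, $n\ge6$, and that $C_E(z)=0$ for all $1\ne z\in Z(N)$. Then every linear character of $N$ occurs in $M|_N$.
\end{lemma}

\begin{proof}
Let $|Z(N)|=r^c$, so $c\geq 1$ and $|N|=r^{2n+c}$.

\emph{The size of $E$.} Let $X$ be an irreducible $\mathbb F_pN$-submodule of $E$. It is faithful, since a nontrivial kernel would meet $Z(N)$. The subring $k=\mathbb F_p[Z(N)]$ of the division ring $\operatorname{End}_N(X)$ is a finite field, of order $q>r^c$ as $Z(N)\le k^*$. Lemma~\ref{lem:independent} for $N\le\operatorname{GL}_k(X)$ gives $\dim_kX\ge r^n$, so $p^{2m}\ge q^{r^n}$. For $n\ge6$ we have $r^n\ge2^n\ge4(2n+1)$: this reads $64\geq 52$ for $n=6$, and the left side doubles at each step. Therefore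
\begin{equation}\label{eq:big}
p^{m(1-1/r)}\ge p^{m/2}\ge q^{r^n/4}\ge q^{2n+1}>r^{c(2n+1)}\ge r^{2n+c}.
\end{equation}

\emph{Character values.} For $1\ne x\in Z(N)$, Lemma~\ref{lem:heis}(c) gives $|\beta(x)|=1$. Let $x\in N\setminus Z(N)$. There is $y\in N$ such that $z=[x,y]$ has order $r$ and is central, so the elements $xz^i=x^{y^i}$, $0\le i<r$, are conjugate and their fixed spaces on $E$ have equal dimension. Decompose $E\otimes\overline{\mathbb F}_p$ into joint eigenspaces of the abelian $p'$-group $\langle x,z\rangle$. On such an eigenspace let $x$ and $z$ act as $\alpha$ and $\omega$; here $\omega$ is a primitive $r$-th root of unity, because $C_E(z)=0$. The fixed space of $xz^i$ is the sum of the eigenspaces with $\alpha\omega^i=1$, and each eigenspace satisfies this for at most one $i$. So the sum of the $r$ fixed spaces is direct, $|C_E(x)|\le p^{2m/r}$, and $|\beta(x)|\le p^{m/r}$.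

\emph{The inner product.} Let $\nu$ be a linear character of $N$, with values in $\mathbb C^*$. By \eqref{eq:big}, $p^m>r^{2n+c}p^{m/r}$, so
\[
\Big|\sum_{x\in N}\beta(x)\overline{\nu(x)}\Big|\ge p^m-(r^c-1)-(r^{2n+c}-r^c)\,p^{m/r}>r^cp^{m/r}-r^c+1>0 .
\]
By (S6), $\nu$ occurs in $M|_N$.
\end{proof}

For small $n$ the conclusion can fail for lack of room: if $p^m<r^{2n}$, the $r^{2n}$ characters of $N/Z(N)$ do not fit into $M$. The cases $n\le5$ will be covered by (T4).

\subsection*{A critical subgroup}

\begin{lemma}\label{lem:critical}
Let $Q$ be a solvable normal subgroup of a group $\Gamma$ with $h(Q)\ge2$. Then there are a prime $r$ and normal subgroups $N_0<N\le O_r(Q)$ of $\Gamma$ such that $V=N/N_0$ is a chief factor of $\Gamma$,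
\[
h(Q)\le1+h(Q/C_Q(V)),
\]
and either $N$ is elementary abelian, or $N$ is nonabelian and $N_0=Z(N)$.
\end{lemma}

\begin{proof}
For a chief factor $V$ of $\Gamma$ contained in $Q$ write $\operatorname{ht}_Q(V)=h(Q/C_Q(V))$. Let $\kappa=h(Q)-1\ge1$.

\emph{Some $O_r(Q)$ contains a chief factor with $\operatorname{ht}_Q(V)\ge\kappa$.} For each $r$ fix a chief series of $\Gamma$ from $1$ to $O_r(Q)$, and let $D$ be the intersection of the $C_Q(V)$ over all factors $V$ of these series. By (H2) and (H3) it suffices to show that $D$ is nilpotent. By (S3), $D/C_D(O_r(Q))$ is an $r$-group, so $D/C_D(F(Q))$ embeds in a product of groups of prime power order and is nilpotent. Hence $\gamma_i(D)\le C_Q(F(Q))\le F(Q)$ for some $i$. Since $F(Q)$ is the direct product of the $O_r(Q)$, and $D$ centralizes the factors of the chosen series, $[F(Q),D,\dots,D]=1$ for sufficiently many copies of $D$. So $\gamma_j(D)=1$ for some $j$.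

\emph{Choice of $N$.} Fix such an $r$, and let $N\le O_r(Q)$ be a normal subgroup of $\Gamma$ that is minimal subject to containing a chief factor $V$ with $\operatorname{ht}_Q(V)\ge\kappa$. By minimality $V=N/N_0$. Let $H$ be the subgroup generated by the $r'$-elements of $Q^{[\kappa-1]}$; it is normal in $\Gamma$, and $Q^{[\kappa-1]}/H$ is an $r$-group. Call $N'$ \emph{small} if $N'\trianglelefteq\Gamma$ and $N'<N$.

\emph{$H$ centralizes every small $N'$.} The chief factors in $N'$ have height at most $\kappa-1$, so $Q^{[\kappa-1]}$ centralizes them by (H1), and its $r'$-elements centralize $N'$ by (S3).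

\emph{$[N,H]=N$.} By (H1), $Q^{[\kappa-1]}$ has nontrivial image in $Q/C_Q(V)$. This image is not an $r$-group, because $O_r(Q/C_Q(V))$ is normal in $\Gamma/C_Q(V)$ and so acts trivially on $V$ by (S5). Hence $H$ acts nontrivially on $V$. If $[N,H]<N$, then $[N,H]$ is small, so every $r'$-element of $H$ acts trivially on $[N,H]$ and on $N/[N,H]$, hence on $N$ by (S3). Then $H$ centralizes $N$, a contradiction.

\emph{Every small $N'$ lies in $Z(N)$.} We have $[N,N',H]\le[N',H]=1$ and $[N',H,N]=1$, so $[N,N']=[H,N,N']=1$ by (S9).

In particular $N_0\le Z(N)$, and since $N/N_0$ is a chief factor, $Z(N)$ is $N_0$ or $N$. If $N$ is abelian, then $\{x^r:x\in N\}$ is small, so $[x,b]^r=[x^r,b]=1$ for $x\in N$, $b\in H$; as $N=[N,H]$, it has exponent $r$.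
\end{proof}

\subsection*{The group induced on a symplectic section}

\begin{proposition}\label{prop:symp}
Let $Y$ be a solvable $s'$-group and $S$ an $s$-group acting on $Y$. Let $T\trianglelefteq Y$ be an $S$-invariant $p$-subgroup of Heisenberg type whose center $Z$ is centralized by $Y$ and $S$, and suppose that $E=T/Z$ is an irreducible $YS$-module. Let $M$ be an irreducible $KT$-module with faithful central character $\lambda$ and $\dim M^S\le d$. Then
\[
h(Y/C_Y(E))\le B_{\mathrm{symp}}(d):=1+\log_2((2d)!)+\max\{1,\zeta,B_{\mathrm{lin}}(d)\}.
\]
\end{proposition}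

Here $p\neq s$ since $T\le Y$, and $M$ is $S$-invariant by Lemma~\ref{lem:heis}(a), so $M^S$ is defined.

\begin{proof}
Let $Q=Y/C_Y(E)$ and $\Gamma=Q\rtimes S$. Then $E$ is an irreducible $\Gamma$-module, faithful for $Q$, and $\Gamma$ preserves the commutator form because $YS$ centralizes $Z$. By (S5), $O_p(Q)$ acts trivially on $E$, so $O_p(Q)=1$. We may assume $h(Q)\ge2$. Take $r$, $N$, $V$ as in Lemma~\ref{lem:critical}. Then $r\ne p$ since $O_p(Q)=1$, and $r\ne s$ since $Q$ is an $s'$-group.

\medskip\noindent\emph{Step 1: $N\rtimes S$ acts on $T$.} The group $Q$ acts on $E$ but not on $T$. Let $\hat N$ be the preimage of $N$ in $Y$. The number of its Sylow $r$-subgroups divides $|\hat N|$, so by (S2) one of them, $R_0$, is $S$-invariant; it maps onto the $r$-group $N$, with kernel $C_{R_0}(E)$. This kernel centralizes $T/Z$ and $Z$, hence $T$ by (S3). So the action of $R_0\rtimes S$ on $T$ factors through $N\rtimes S$. It centralizes $Z$ and induces the given action on $E$.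

\medskip\noindent\emph{Step 2: orthogonal decomposition of $E$.} Let $E_i$, $i\in I$, be the homogeneous components of $E|_N$; $\Gamma$ permutes them transitively. If irreducible $N$-submodules $X,X'$ of $E$ are not orthogonal, the form gives a nonzero $N$-map $X'\to X^*$, so $X'\cong X^*$. By nondegeneracy, for each $i$ there is exactly one $i^*\in I$ with $E_i\not\perp E_{i^*}$, the component of the dual type (possibly $i^*=i$). Let $D_j$, $j\in J$, be the distinct subspaces $E_i+E_{i^*}$. Then $E$ is the orthogonal direct sum of the $D_j$, so each $D_j$ is nondegenerate, $|D_j|=p^{2m_j}$ with $m_j\ge1$; the group $\Gamma$ permutes the $D_j$ transitively; and $|I|\le2|J|$.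

Let $N_j=N/C_N(D_j)$. If $X$ is the irreducible type of $E_i\le D_j$, then $X$ and $X^*$ have the same kernel, so $N_j$ acts faithfully on $X$ and $X^*$. The submodule $C_E(N)$ of the irreducible $\Gamma$-module $E$ is proper, hence $0$, so $N_j\ne1$. For $1\ne z\in Z(N_j)$ the submodules $C_X(z)$ and $C_{X^*}(z)$ are proper, hence $0$. Thus
\begin{equation}\label{eq:fpf}
C_{D_j}(z)=0\qquad\text{for all }1\ne z\in Z(N_j).
\end{equation}

\medskip\noindent\emph{Step 3: tensor decomposition of $M$.} Let $T_j$ be the preimage of $D_j$ in $T$. It is of Heisenberg type with center $Z$, the $T_j$ commute pairwise, and multiplication $\prod_jT_j\to T$ is an epimorphism with kernel $Z_0=\{(z_j)\in Z^J:\prod_j z_j=1\}$. By (S3), $C_N(D_j)$ acts trivially on $T_j$, so $N_j$ acts faithfully on $T_j$, centralizing $Z$. As in Example~\ref{ex:tensor}, we want the constituents to form a product set, so we replace $N$ by $\tilde N=\prod_jN_j$. It acts on $\prod_jT_j$ fixing $Z^J$ pointwise, hence faithfully on $T$, with $N_j$ acting trivially on $T_{j'}$ for $j'\ne j$. Let $x\in S$; then $xT_j=T_{xj}$. If $\alpha\in\operatorname{Aut}(T)$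 acts as $n\in N$ on $T_j$ and trivially on the other factors, then $x\alpha x^{-1}$ acts as $xnx^{-1}$ on $T_{xj}$ and trivially on the other factors. So $S$ acts on $\tilde N$, with $x$ mapping $N_j$ onto $N_{xj}$ by the map induced by $n\mapsto xnx^{-1}$, and the $p'$-group $\tilde N\rtimes S$ acts on $T$ centralizing $Z$. By Lemma~\ref{lem:heis}(b), $M$ extends to $T\rtimes(\tilde N\rtimes S)$, and by Lemma~\ref{lem:fixed}(a) the action of $S$ is the one with $\dim M^S\le d$.

Let $M_j$ be the irreducible $KT_j$-module with central character $\lambda$, extended to $T_j\rtimes N_j$. On $\bigotimes_jM_j$ the group $Z_0$ acts trivially, so this is a module for $T\rtimes\tilde N$. It has central character $\lambda$ and dimension $\prod_jp^{m_j}=\dim M$, so its restriction to $T$ is $M$ by Lemma~\ref{lem:heis}(a). By Lemma~\ref{lem:heis}(b) it differs from our extension by a linear character $\prod_j\mu_j$ of $\tilde N$; replacing $M_j$ by $M_j\otimes\mu_j$, we get $M|_{T\tilde N}\cong\bigotimes_jM_j$.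

Let $\Lambda_j$ be the set of isomorphism types of irreducible constituents of $M_j|_{N_j}$. The irreducible $K\tilde N$-modules are the outer tensor products of irreducible $KN_j$-modules, so the homogeneous components of $M|_{\tilde N}$ are indexed by $\Lambda=\prod_j\Lambda_j$. The group $S$ permutes them by $(xg)(xj)=x\cdot g(j)$, where $(x\cdot\varphi)(xnx^{-1})=\varphi(n)$. By Lemma~\ref{lem:fixed}(b),
\begin{equation}\label{eq:orbits}
S\text{ has at most }d\text{ orbits on }\Lambda .
\end{equation}
Components in one orbit have equal dimension and $\dim M$ is a power of $p$, so some orbit has size $1$. Let $g_0\in\Lambda$ be fixed by $S$.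

\medskip\noindent\emph{Step 4: two consequences of \eqref{eq:orbits}.} First, $|\Lambda_j|\ge2$. Otherwise an element $1\ne z\in Z(N_j)$ acts on $M_j$ as a scalar, so the Brauer character $\beta_j$ of $M_j|_{N_j}$ satisfies $|\beta_j(z)|=p^{m_j}>1$, whereas $|\beta_j(z)|=1$ by Lemma~\ref{lem:heis}(c) and \eqref{eq:fpf}. For $g\in\Lambda$ let $\Delta(g)=\{j:g(j)\ne g_0(j)\}$. Since $g_0$ is fixed, $\Delta(xg)=x\Delta(g)$.
\begin{enumerate}
\item[(i)] $|J|\le d-1$, so $|I|\le2d$. Indeed $|\Delta(g)|$ is constant on orbits and takes all values $0,\dots,|J|$.
\item[(ii)] The stabilizer $S_j$ of $j$ in $S$ has at most $d$ orbits on $\Lambda_j$. For $\varphi\in\Lambda_j$ let $g_\varphi$ equal $\varphi$ at $j$ and agree with $g_0$ elsewhere. Suppose $xg_\varphi=g_\psi$ with $x\in S$. If either element is $g_0$ then both are, and $\varphi=\psi$. Otherwise $\Delta(g_\varphi)=\Delta(g_\psi)=\{j\}$, so $x\in S_j$ and $\psi=x\cdot\varphi$. Thus distinct $S_j$-orbits on $\Lambda_j$ give distinct $S$-orbits on $\Lambda$.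
\end{enumerate}

\medskip\noindent\emph{Step 5: the action on $V$.} Let $Q_0$ be the kernel of $Q$ on $I$. By (i) and (H4), $h(Q/Q_0)\le\log_2((2d)!)$. Since
\[
h(Q)\le1+h(Q/C_Q(V))\le1+h(Q/Q_0)+h(Q_0/C_{Q_0}(V)),
\]
it remains to show $h(Q_0/C_{Q_0}(V))\le\max\{1,\zeta,B_{\mathrm{lin}}(d)\}$. The group $Q_0S_j\le\Gamma$ normalizes $N$ and stabilizes $D_j$, so it acts on $N_j$ by conjugation, and the action of $S_j$ is the one in Step~3. The map $N\to\prod_jN_j$ is $Q_0$-equivariant, and injective as $\bigcap_jC_N(D_j)=C_N(E)=1$.

Suppose $N$ is elementary abelian. Then $N_j$ is cyclic by (S5), so of order $r$, and $Q_0/C_{Q_0}(N)$ embeds in the abelian group $\prod_j\operatorname{Aut}(N_j)$. As $V$ is a quotient of $N$, $h(Q_0/C_{Q_0}(V))\le1$.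

Suppose $N$ is nonabelian and $V=N/Z(N)$. The $N_j$ are isomorphic to each other, because $\Gamma$ is transitive on $J$, so all of them are nonabelian. The center $Z(N_j)$ is cyclic by (S5), and $V_j=N_j/Z(N_j)$ is a quotient of $V$, hence elementary abelian. So $N_j$ is of Heisenberg type; let $|V_j|=r^{2n}$. If $x\in N$ maps into $Z(N_j)$ for all $j$, then $[x,N]\le\bigcap_jC_N(D_j)=1$. So $V$ embeds $Q_0$-equivariantly in $\prod_jV_j$, and by (H2) it suffices to bound $h(Q_0/C_{Q_0}(V_j))$. If $n\le5$, this is a solvable linear group of degree at most $10$, and its height is at most $\zeta$ by (T4) and (H4).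

Let $n\ge6$. By \eqref{eq:fpf}, Lemma~\ref{lem:linear} applies to $T_j$, $N_j$, $M_j$. So $\Lambda_j$ contains the $S_j$-invariant subset $\hat V_j=\operatorname{Hom}(V_j,K^*)$, on which $S_j$ has at most $d$ orbits by (ii). As $r\ne s$, the group $\hat V_j$ is the dual $\mathbb F_r$-space of $V_j$. If $x\in S_j$ acts on $V_j$ by a matrix $A$, it acts on the dual by the inverse transpose, whose fixed space has the dimension of $\ker(A-1)$. So $x$ has equally many fixed points on $V_j$ and on $\hat V_j$, and since the number of orbits is the average number of fixed points, $S_j$ has at most $d$ orbits on $V_j$. The solvable group induced by $Q_0S_j$ on $V_j$ then has at most $d$ orbits, and Proposition~\ref{prop:lin} gives $h(Q_0/C_{Q_0}(V_j))\le B_{\mathrm{lin}}(d)$.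
\end{proof}

\subsection*{The induction}

\begin{proof}[Proof of Theorem~\ref{thm:module}]
Put $B(0)=0$ and $B(d)=\max\{B(d-1)+B_{\mathrm{perm}}(d),\,1+B_{\mathrm{symp}}(d)\}$. Since $B_{\mathrm{symp}}(d)=O(d\log2d)$ and $B_{\mathrm{perm}}(d)=O(d^2\log2d)$, we have $B(d)=O(d^3\log2d)$. We argue by induction on $d$; the case $d=0$ does not occur, by (S2). View $\theta$ as a module for $YS=Y\rtimes S$.

\medskip\noindent\emph{Case 1: $\theta|_N$ is not homogeneous for some $S$-invariant $N\trianglelefteq Y$.} Let $\Omega$ be the set of homogeneous components of $\theta|_N$, so $|\Omega|\ge2$. It is permuted by $YS$, transitively by $Y$, so $|\Omega|$ is prime to $s$ and $S$ fixes a component $\theta_0$. By Lemma~\ref{lem:fixed}(b), $S$ has at most $d$ orbits on $\Omega$, and $\dim\theta_0^S\le d-1$ because there is a second orbit. Let $Y_0$ be the stabilizer of $\theta_0$ in $Y$. Then $\theta_0$ is a $Y_0S$-module, irreducible for $Y_0$ by (S5), and its kernel $L_0$ in $Y_0$ is $S$-invariant. By induction $h(Y_0/L_0)\le B(d-1)$. The kernel of $Y$ on $\Omega$ is $\bigcap_yyY_0y^{-1}$. As $\theta$ is the sum of the $y\theta_0$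 and is faithful, this kernel embeds in $\prod_yyY_0y^{-1}/yL_0y^{-1}$, so its height is at most $B(d-1)$. By Proposition~\ref{prop:perm} and (H3), $h(Y)\le B(d-1)+B_{\mathrm{perm}}(d)$.

\medskip\noindent\emph{Case 2: $\theta|_N$ is homogeneous for every $S$-invariant $N\trianglelefteq Y$.} An abelian $S$-invariant normal subgroup then acts by scalars, so it lies in $Z(Y)$, which is cyclic. This applies to the abelian characteristic subgroups of $F=F(Y)$, so Lemma~\ref{lem:structure} holds with $C=Y$ and $A=Z(Y)$. Let $Z_p$ be the Sylow $p$-subgroup of $Z(Y)$ and $E_p=F_p/Z_p$. The character of $Z(Y)$ on $\theta$ is faithful and $S$-invariant, so $S$ centralizes $Z(Y)$, and $YS$ preserves the commutator form on each $E_p\neq1$.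

Let $E'\le E_p$ be $YS$-invariant with preimage $T'\le F_p$. Then $Z(T')$ is abelian, normal in $Y$ and $S$-invariant, so $Z(T')=Z_p$; that is, the form is nondegenerate on $E'$. Splitting off a minimal invariant subspace and passing to its orthogonal complement, which is invariant, we write each $E_p$ as a direct sum of nondegenerate irreducible $YS$-modules $E$. The intersection of all $C_Y(E)$ is $C_Y(F/Z(Y))=F$, so by (H2) and (H3)
\[
h(Y)\le1+\max_Eh(Y/C_Y(E)),
\]
and $h(Y)\le1$ if there are no summands. Fix $E\le E_p$ with preimage $T$; it is of Heisenberg type with center $Z_p$. By the hypothesis of this case, $\theta|_T$ is a sum of copies of an irreducible module $M$, whose central character is faithful, and $\dim M^S\le\dim\theta^S\le d$ by Lemma~\ref{lem:fixed}(c). Proposition~\ref{prop:symp} gives $h(Y)\le1+B_{\mathrm{symp}}(d)$.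
\end{proof}

This completes the proofs of Theorems~\ref{thm:fitting} and~\ref{thm:main}. By \eqref{eq:f} and \eqref{eq:eta}, one can take $f(d)=2d+d(d+1)\bigl(1+d(1+B(d))\bigr)$.

\section{Lower bound, profinite groups, and the converse}\label{sec:complements}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(1)]
In a group $U\rtimes A$ with $A$ acting by scalars, an element whose image in $A$ acts as a scalar other than $1$ can be conjugated into $A$, so it contributes nothing toward generating $U$. We use many modules $U_\lambda$, so that for any short list of elements one $U_\lambda$ has this property for all listed elements with nonzero image in $A$; distinct primes keep the Sylow subgroups small.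

Let $q>2d$ be a prime and $A=\mathbb F_q^d$. For each $0\ne\lambda\in A^*=\operatorname{Hom}(A,\mathbb F_q)$ choose a prime $\ell_\lambda\equiv1\pmod q$, distinct for distinct $\lambda$ (Dirichlet), and an element $\zeta_\lambda\in\mathbb F_{\ell_\lambda}^*$ of order $q$. Let $a\in A$ act on $U_\lambda=\mathbb F_{\ell_\lambda}^d$ as the scalar $\zeta_\lambda^{\lambda(a)}$, and let $G=(\prod_\lambda U_\lambda)\rtimes A$. Then $G$ is metabelian, and its nontrivial Sylow subgroups are the $U_\lambda$ and the conjugates of $A$, all elementary abelian of rank $d$.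

Suppose $g_1,\dots,g_n$ invariably generate $G$ with $n\le2d-1$, and let $a_j$ be the image of $g_j$ in $A$. The $a_j$ span $A$, so at least $d$ of them are nonzero and at most $d-1$ are zero. Each nonzero $a_j$ defines the hyperplane $\{\lambda:\lambda(a_j)=0\}$ of $A^*$, and these cover at most $nq^{d-1}<q^d$ points. So there is $\lambda$, necessarily nonzero, with $\lambda(a_j)\ne0$ whenever $a_j\ne0$. Work in the quotient $U_\lambda\rtimes A$ and write the image of $g_j$ as $u_ja_j$. If $a_j\ne0$, put $c=\zeta_\lambda^{\lambda(a_j)}\ne1$; conjugating by $v\in U_\lambda$ replaces $u_j$ by $u_j+(1-c)v$ in $v(u_ja_j)v^{-1}$, which is $0$ for suitable $v$. The remaining images, at most $d-1$ in number, lie in a proper subspace $U_0$ of $U_\lambda$, and $U_0$ is $A$-invariant since $A$ acts by scalars. So suitable conjugates of the images lie in $U_0A\ne U_\lambda A$, a contradiction. Hence $d_I(G)\ge2d$. (Lemma~\ref{lem:nilpotent}, applied to $\prod_\lambda U_\lambda$ in $G$ and then to $A$, gives $d_I(G)\le2d$, so equality holds and that lemma is sharp.)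

Finally let $d=1$. If all Sylow subgroups of $G$ are cyclic, then by the theorem of H\"older, Burnside and Zassenhaus $G$ has a cyclic normal subgroup $\langle x\rangle$ with cyclic quotient. Every conjugate of $x$ generates $\langle x\rangle$, and every conjugate of a lift $y$ of a generator of $G/\langle x\rangle$ is again such a lift. So $x,y$ invariably generate $G$, and $f_{\mathrm{opt}}(1)=2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(2)]
A tuple in a profinite group $G$ topologically invariably generates $G$ if every choice of conjugates of its entries generates a dense subgroup. Let $N$ run over the open normal subgroups of $G$. The Sylow $p$-subgroups of $G/N$ are images of Sylow pro-$p$ subgroups of $G$, so $G/N$ has $d$-generated Sylow subgroups. Let $\mathcal T_N\subseteq(G/N)^{f(d)}$ be the set of $f(d)$-tuples that invariably generate $G/N$. It is finite, and nonempty by Theorem~\ref{thm:main} (pad a shorter tuple with $1$'s). For $N\le N'$ the projection maps $\mathcal T_N$ into $\mathcal T_{N'}$. An inverse limit of nonempty finite sets over a directed set is nonempty, and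 an element of $\varprojlim\mathcal T_N$ is an $f(d)$-tuple in $G$. Any choice of conjugates of its entries generates a subgroup that maps onto every $G/N$, that is, a dense subgroup.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}(3)]
By (T3), $d_I(A_n)\le2$ for $n\ge5$. Let $P_1=C_2$ and $P_{a+1}=P_a\wr C_2\le S_{2^{a+1}}$. Then $|P_a|=2^{2^a-1}$, the $2$-part of $(2^a)!$, so $P_a$ is a Sylow $2$-subgroup of $S_{2^a}$. A homomorphism $P_a\wr C_2\to\mathbb F_2$ amounts to a homomorphism $P_a\to\mathbb F_2$, used on both factors of the base group, together with a homomorphism $C_2\to\mathbb F_2$. Hence $d(P_{a+1})=d(P_a)+1$ and $d(P_a)=a$. The subgroup $P_a\cap A_{2^a}$ has index $2$ in $P_a$ and is a Sylow $2$-subgroup of $A_{2^a}$. Adding one element to a generating set of it gives a generating set of $P_a$, so it needs at least $a-1$ generators.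
\end{proof}

\begin{thebibliography}{9}

\bibitem{DLM} Detomi, Lucchini, Morigi, \emph{Invariable generation of groups of finite rank}, \texttt{http://www.advgrouptheory.com/\allowbreak journal/\allowbreak Volumes/\allowbreak 6/\allowbreak Detomi,\%20\allowbreak Lucchini,\%20\allowbreak Morigi\%20-\%20\allowbreak Invariable\%20\allowbreak generation\%20\allowbreak of\%20\allowbreak groups\%20\allowbreak of\%20\allowbreak finite\%20\allowbreak rank.pdf}

\bibitem{GM} Guralnick, Malle, J. AMS \textbf{25} (2012).

\bibitem{Hup} Huppert, \emph{Endliche Gruppen I}.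

\bibitem{KLS} Kantor, Lubotzky, Shalev, J. Algebra \textbf{348} (2011).

\end{thebibliography}
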